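# Triple sums in difference sets: the threshold $\overline d(A)=\tfrac12$

## Sets of upper density at least one half

Throughout, $\mathbb N=\{1,2,3,\dots\}$. For $A\subseteq\mathbb N$ the *upper density* is
$$\overline d(A)=\limsup_{N\to\infty}\frac{|A\cap\{1,\dots,N\}|}{N},$$
and for sets of integers we write $A-A=\{a-a':a,a'\in A\}$ and $B+B+B=\{b_1+b_2+b_3:b_1,b_2,b_3\in B\}$.

If $A$ has positive upper density, then $A-A$ should be large and well organized. One known form of this, which we will not use, is: if $\overline d(A)=a>0$, there is $B\subseteq\mathbb N$ with $\overline d(B)\ge a^2$ and $B+B\subseteq A-A$. The question of this talk, posed in "Candidacy Examination" (https://github.com/saulingo/saulingo.github.io), asks for one more summand: if $\overline d(A)>0$, must there be $B\subseteq\mathbb N$ with $\overline d(B)>0$ and $B+B+B\subseteq A-A$?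

Two examples by hand. If $A$ is the set of odd numbers, then $A-A=2\mathbb Z$ and $B=2\mathbb N$ works. If $A=3\mathbb N$, then $A-A=3\mathbb Z$ and $B=3\mathbb N$ works. In both cases $A-A$ contains a subgroup $g\mathbb Z$. This always happens when $A$ has upper density at least one half.

**Theorem 1.** If $\overline d(A)\ge\frac12$, there is $g\ge1$ with $g\mathbb Z\subseteq A-A$. Hence $B=g\mathbb N$ has $\overline d(B)=1/g>0$ and $B+B+B\subseteq A-A$.

**Proof.** We first set up a language that ignores sets of density zero. Choose $N_1<N_2<\cdots$ with $|A\cap[1,N_j]|/N_j\to\overline d(A)$. Call $C\subseteq\mathbb Z$ *null* if $|C\cap[1,N_j]|/N_j\to0$, and write $C\sim D$ if the symmetric difference $C\triangle D$ is null. This is an equivalence relation. For a fixed integer $h$, the numbers $|(C+h)\cap[1,N]|$ and $|C\cap[1,N]|$ differ by at most $|h|$. So translates of null sets are null, $C\sim D$ implies $C+h\sim D+h$, and every translate $A+h$ has density $\overline d(A)$ along $(N_j)$.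

Next we look at the missing differences. Let $S'=\mathbb Z\setminus(A-A)$; then $S'=-S'$ and $0\notin S'$. If $S'=\emptyset$, take $g=1$. Otherwise let $s\in S'$. Then $A\cap(A+s)=\emptyset$, since $a=a'+s$ would give $s=a-a'\in A-A$. So $A$ and $A+s$ are disjoint, and each has density $\overline d(A)\ge\frac12$ along $(N_j)$. Therefore $\overline d(A)=\frac12$, and together they fill up $\mathbb N$ up to a null set:
$$A+s\sim\mathbb N\setminus A\qquad(s\in S').\tag{1}$$

Finally we find the subgroup. Let $G=\{h\in\mathbb Z:A+h\sim A\}$. It is a subgroup of $\mathbb Z$: if $h,h'\in G$ then $A+h+h'\sim A+h'\sim A$, and translating $A+h\sim A$ by $-h$ gives $A\sim A-h$.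

No $s\in S'$ lies in $G$: by (1) that would give $A\sim\mathbb N\setminus A$, but the symmetric difference of these two sets is $\mathbb N$, which is not null. And $G\ne\{0\}$: pick $s\in S'$; then $-s\in S'$ too, so (1) used twice gives $A+s\sim\mathbb N\setminus A\sim A-s$. Translating by $s$ gives $A+2s\sim A$, so $2s\in G$, and $2s\neq0$.

So $G=g\mathbb Z$ with $g\ge1$, and $g\mathbb Z\cap S'=\emptyset$, that is, $g\mathbb Z\subseteq A-A$. $\blacksquare$

## What changes below one half

The proof used density $\frac12$ in one line, (1). Below one half, disjointness of $A$ and $A+s$ no longer identifies $A+s$. For $A=3\mathbb N$ and $s=1$, the sets $A$, $A+1$, $A-1$ are pairwise disjoint up to one point, $A+1\not\sim A-1$, and $2s=2\notin G$. The conclusion survives for $3\mathbb N$, but the argument does not.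

The conclusion about subgroups also fails. Let $\|\cdot\|$ be the distance to $0$ in $\mathbb T=\mathbb R/\mathbb Z$, fix an irrational $\alpha$ and $0<\theta<\frac12$, and let $A=\{n\in\mathbb N:n\alpha \bmod 1\in[0,\theta)\}$, a set of density $\theta$ by equidistribution. Two points of $[0,\theta)$ differ by less than $\theta$, so $A-A\subseteq\{n:\|n\alpha\|<\theta\}$. For each $g\ge1$ the multiples of $g\alpha$ are dense in $\mathbb T$, so some $n\in g\mathbb Z$ has $\|n\alpha\|>\theta$; thus $A-A$ contains no $g\mathbb Z$.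

Yet this $A$ is no counterexample. If $\|n\alpha\|<\theta$, write $n\alpha\equiv u$ with $|u|<\theta$. The set $[0,\theta)\cap([0,\theta)-u)$ is an interval of length $\theta-|u|>0$, so it contains $a\alpha \bmod 1$ for infinitely many $a\in\mathbb N$. Taking $a$ large, both $a$ and $a+n$ are in $A$, so $n\in A-A$. Hence $A-A=\{n:\|n\alpha\|<\theta\}$, and $B=\{n\in\mathbb N:\|n\alpha\|<\theta/3\}$ has density $2\theta/3>0$ and $B+B+B\subseteq A-A$.

One might now guess that such a $B$, cut out by a few frequencies, always exists. It does not.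

**Theorem 2.** For every $a\in(0,\tfrac12)$ there is $A\subseteq\mathbb N$ with $\overline d(A)=a$ such that, whenever $B_1,B_2,B_3\subseteq\mathbb Z$ satisfy
$$\limsup_{N\to\infty}\ \min_{i}\ |B_i\cap[-N,N]|/N>0 ,\tag{2}$$
we have $B_1+B_2+B_3\not\subseteq A-A$. In particular (take $B_1=B_2=B_3=B$) no $B\subseteq\mathbb N$ with $\overline d(B)>0$ satisfies $B+B+B\subseteq A-A$.

**Corollary 3.** For the same $A$: if $h\ge 3$, $\lambda_1,\dots,\lambda_h$ are nonzero integers, $t\in\mathbb Z$, $B\subseteq\mathbb N$ and $\overline d(B)>0$, then $\lambda_1B+\dots+\lambda_hB+t\not\subseteq A-A$.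

So the answer to the question is no. By Theorems 1 and 2, for $a\in(0,1]$ the assertion "every $A$ with $\overline d(A)=a$ admits such a $B$" is true if and only if $a\ge\frac12$. The rest of the talk proves Theorem 2 and Corollary 3.

It helps to think of the missing differences first. We want a set $S\subseteq\mathbb Z$ such that $S$ meets $B_1+B_2+B_3$ whenever (2) holds, and such that some $A^*$ of upper density close to $\frac12$ has $(A^*-A^*)\cap S=\emptyset$.

The smallest try is $S=\{n:\|n\alpha-\frac12\|<\rho\}$ with $\alpha$ irrational and $0<\rho\le\frac15$. The set $A^*=\{n\in\mathbb N:n\alpha\bmod1\in[0,\frac12-\rho)\}$ has density $\frac12-\rho$, and its differences satisfy $\|n\alpha\|<\frac12-\rho$, so they avoid $S$. But $B=\{n\in\mathbb N:\|n\alpha\|<\frac1{10}\}$ beats it: elements of $B+B+B$ have $\|n\alpha\|<\frac3{10}$, while $n\in S$ forces $\|n\alpha\|>\frac12-\rho\ge\frac3{10}$. The adversary who chooses $B$ has spent one frequency, namely $\alpha$ itself. We first make precise that a $B$ of given density gives the adversary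 only boundedly many frequencies.

## Triple sums see only boundedly many frequencies

An *interval of length $L$* means a set of $L$ consecutive integers, and $e(t)=e^{2\pi it}$.

**Definition.** A set $P\subseteq\mathbb Z$ is *$(R,\sigma,L)$-dense* if for every interval $J$ of length $L$, every $n_0\in J$ and every $\vartheta\in\mathbb T^R$ there is $n\in P\cap J$ with $\|(n-n_0)\vartheta_j\|<\sigma$ for all $j\le R$.

So an adversary names a window, a base point in it and $R$ frequencies, and $P$ must answer with a point of the window that these frequencies can hardly tell from the base point. The set $\mathbb Z$ is $(R,\sigma,1)$-dense for all $R,\sigma$: answer $n=n_0$. For $g\ge2$ the set $g\mathbb Z$ is not $(1,\frac1g,L)$-dense for any $L$: take $\vartheta=\frac1g$ and a window containing $n_0=1$; every $n\in g\mathbb Z$ has $\|(n-1)/g\|=\frac1g$. We will use freely that an $(R,\sigma,L)$-dense set is $(R,\sigma,L')$-dense for every $L'\ge L$ (given a longer window, pass to a subinterval of length $L$ containing $n_0$), and that $\sigma$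 may be increased.

For $k\ge1$ put
$$\delta_k=\frac1{7k},\qquad R_k=16\,\delta_k^{-4}=16(7k)^4\in\mathbb N,\qquad \sigma_k=\frac{\delta_k}{20}.\tag{3}$$
Note that $R_{k+1}\ge R_k+1$.

**Lemma 4.** Let $k,N\ge1$, $J=[-3N,3N]\cap\mathbb Z$, and let $B_1,B_2,B_3\subseteq[-N,N]$ be sets of integers with $|B_i|\ge N/k$. Let $P\subseteq \mathbb Z$ be such that for all $n_0\in J$, $\vartheta\in\mathbb T^{R_k}$ there is $n\in P\cap J$ with $\|(n-n_0)\vartheta_j\|<\sigma_k$ for all $j$. Then $P\cap(B_1+B_2+B_3)\ne\emptyset$.

**Proof.** We count representations $n=x+y+z$ with a Fourier expansion, choose a base point with many representations, and move from it to a point of $P$ without losing them all.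

**Setting up the count.** Let $N'=6N+1$ and $\delta=\delta_k$. Regard $b_i=1_{B_i}$ as functions on $\mathbb Z/N'$; no points are identified, as $2N+1\le N'$. Put $\hat b_i(\xi)=\frac1{N'}\sum_xb_i(x)e(-x\xi/N')$ and $\theta_i=|B_i|/N'$. Since $6N+1\le7N$, we have $\delta\le\theta_i\le1$. Let
$$T(n)=\frac1{N'^{2}}\,\#\{(x,y,z)\in B_1\times B_2\times B_3:x+y+z\equiv n \ (\mathrm{mod}\ N')\}.$$
Substituting $b_3(n-x-y)=\sum_\xi\hat b_3(\xi)e((n-x-y)\xi/N')$ into $T(n)=N'^{-2}\sum_{x,y}b_1(x)b_2(y)b_3(n-x-y)$ gives
$$T(n)=\sum_{\xi\in\mathbb Z/N'}\hat b_1(\xi)\hat b_2(\xi)\hat b_3(\xi)\,e(n\xi/N').$$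
The mean of $T$ over $\mathbb Z/N'$ is $M=\theta_1\theta_2\theta_3$. Since $J$ is a complete residue system modulo $N'$, some $n_0\in J$ has $T(n_0)\ge M$.

**Discarding small coefficients.** Let $\eta=\delta^2/4$ and $\Lambda=\{\xi:|\hat b_3(\xi)|\ge\eta\}$. Parseval's identity reads $\sum_\xi|\hat b_i(\xi)|^2=\frac1{N'}\sum_x b_i(x)^2=\theta_i$. Hence $|\Lambda|\le\theta_3/\eta^2\le16\delta^{-4}=R_k$, and by Cauchy–Schwarz $\sum_\xi|\hat b_1\hat b_2|\le\sqrt{\theta_1\theta_2}$. So for every $n$ the terms with $\xi\notin\Lambda$ contribute in absolute value at most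
$$\eta\sqrt{\theta_1\theta_2}=\tfrac14\delta^2\sqrt{\theta_1\theta_2}\le\tfrac14\theta_3\sqrt{\theta_1\theta_2}\sqrt{\theta_1\theta_2}=\tfrac M4.$$
This is where three summands enter: two of them pay for absolute convergence, and the third makes the tail small.

**Moving to a point of $P$.** Apply the hypothesis to $n_0$ and the frequencies $\xi/N'$, $\xi\in\Lambda$, padded by zeros to $R_k$ frequencies. It gives $n\in P\cap J$ with $\|(n-n_0)\xi/N'\|<\sigma_k$ for $\xi\in\Lambda$. Since $|e(u)-1|\le2\pi\|u\|$ and $|\hat b_3|\le\theta_3$, the $\Lambda$-parts of $T(n)$ and $T(n_0)$ differ by at most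
$$2\pi\sigma_k\theta_3\sqrt{\theta_1\theta_2}=\tfrac{\pi}{10}\,\delta\,\theta_3\sqrt{\theta_1\theta_2}\le\tfrac\pi{10}M .$$
Altogether $T(n)\ge M(1-\frac14-\frac14-\frac\pi{10})>0$. So $n\equiv x+y+z\pmod{N'}$ with $x\in B_1$, $y\in B_2$, $z\in B_3$. Both sides lie in $[-3N,3N]$, which has $N'$ elements, so $n=x+y+z$. $\square$

## Majority votes on many coordinates

The adversary has $R$ frequencies, so we use $r$ coordinates with $r$ much larger than $R$, and a rule that tolerates $R$ spoiled coordinates. Such a rule is a vote. We set it up with $q$ candidates, since this will be needed.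

Let $q\ge2$, $R\ge0$, $r\ge1$ be integers and $0<\rho<\frac1{2q}$. For $y\in\mathbb T^r$ and $j\in\mathbb Z/q$ put
$$N_j(y)=\#\{i\le r:y_i\in[\tfrac jq,\tfrac{j+1}q)\}.$$

**Definition.** A point $y\in\mathbb T^r$ is *good* if (i) every $y_i$ has distance at least $\rho$ from $\frac1q\mathbb Z/\mathbb Z$, and (ii) $|N_j(y)-N_{j'}(y)|>2R$ for all $j\ne j'$. For good $y$ let $\Phi(y)\in\mathbb Z/q$ be the unique $j$ that maximizes $N_j(y)$, the *winner*; it satisfies $N_{\Phi(y)}(y)>N_{j'}(y)+2R$ for all $j'\ne\Phi(y)$.

For instance, with $q=2$, $R=1$, $r=5$, $\rho=\frac1{20}$, the point $y=(.1,.2,.3,.4,.7)$ is good: $N_0=4$, $N_1=1$, and the winner is $0$.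

**Lemma 5.** (a) Given $q,R$ and $\varepsilon'>0$, there are $r$ and $\rho\in(0,\frac1{2q})$ such that a uniformly random $y\in\mathbb T^r$ is good with probability at least $1-\varepsilon'$. (b) Let $y$ and $y+h$ be good and $s\in\mathbb Z/q$, and suppose $\|h_i-s/q\|<\rho$ for all but at most $R$ indices $i$. Then $\Phi(y+h)=\Phi(y)+s$.

**Proof.** (a) For $j\ne j'$ the variable $N_j-N_{j'}$ is a sum of $r$ independent identically distributed variables of mean $0$ and variance $2/q>0$. For each $c>0$ we have $2R\le c\sqrt{2r/q}$ once $r$ is large, so by the central limit theorem the upper limit of $\Pr(|N_j-N_{j'}|\le2R)$ as $r\to\infty$ is at most $\Pr(|Z|\le c)$ with $Z$ standard normal. As $c>0$ is arbitrary, this probability tends to $0$. There are finitely many pairs, so we can fix $r$ such that (ii) holds with probability at least $1-\varepsilon'/2$. Then fix $\rho\in(0,\frac1{2q})$ with $2\rho qr\le\varepsilon'/2$; (i) fails with probability at most $2\rho qr$.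

(b) Call $i$ exceptional if $\|h_i-s/q\|\ge\rho$. Let $i$ be non-exceptional with $y_i\in[\frac aq,\frac{a+1}q)$. By (i), $y_i\in[\frac aq+\rho,\frac{a+1}q-\rho]$, so $y_i+h_i\in[\frac{a+s}q,\frac{a+s+1}q)$. So the non-exceptional coordinates of $y$ in cell $a$ are exactly the non-exceptional coordinates of $y+h$ in cell $a+s$. Hence $|N_{a+s}(y+h)-N_a(y)|\le R$ for every $a$. With $j=\Phi(y)$ and $j'\ne j$,
$$N_{j+s}(y+h)\ge N_j(y)-R>N_{j'}(y)+R\ge N_{j'+s}(y+h),$$
so the winner at $y+h$ is $j+s$. $\square$

**One rank at a time.** Take $q=2$, $R=R_k$, and $r,\rho$ from Lemma 5(a). Let $1,\alpha_1,\dots,\alpha_r$ be linearly independent over $\mathbb Q$, and put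
$$S=\{n:\|n\alpha_i-\tfrac12\|<\rho\text{ for all but at most }R_k\text{ indices }i\},\qquad A=\{n\in\mathbb N:n\alpha\text{ good},\ \Phi(n\alpha)=0\}.$$
If $x,x+n\in A$ with $n\in S$, Lemma 5(b) with $s=1$ gives $0=0+1$ in $\mathbb Z/2$; so $(A-A)\cap S=\emptyset$. By equidistribution of $n\alpha$ in $\mathbb T^r$, the set $A$ has density $\Pr(y\text{ good},\Phi(y)=0)$. This equals $\frac12\Pr(y\text{ good})$, because $y\mapsto y+(\frac12,\dots,\frac12)$ preserves goodness and exchanges the two winners. So the density is as close to $\frac12$ as we like. We will see in Lemma 6 (with $P=\mathbb Z$, $m=1$, $c=\frac12$) that $S$ is $(R_k,\sigma_k,L')$-dense for some $L'$. Hence by Lemma 4 this $A$ defeats every $B\subseteq\mathbb N$ with $\overline d(B)>1/k$: choose $N$ with $6N+1\ge L'$ and $|B\cap[1,N]|\ge N/k$.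

The remaining task is to defeat all $k$ with a single $A$. Two natural ways of combining the votes fail, and the second shows what is needed.

**Intersecting.** Intersecting the sets $A$ for $k=1,\dots,K$ removes all the required differences. But if all the frequencies used are jointly independent together with $1$, equidistribution shows that the density of the intersection is the product, at most $2^{-K}$. Nothing survives as $K\to\infty$.

**Multiplying signs.** Encode a vote as $f=(-1)^{\Phi}$ at good points and $f=0$ elsewhere. If $f$ is never equal to zero on most points and $f(x)f(x+n)\ne1$ for all $x$, then the more frequent nonzero value of $f$ marks a set of density almost $\frac12$ without the difference $n$. Products $f_1f_2$ keep most of the support, so density is not lost. For $f_1f_2$ to work with a difference $n$ that flips $f_1$, we need $n$ to preserve $f_2$; by Lemma 5(b) with $s=0$ this holds if $\|n\alpha_i\|<\rho$ for all but at most $R$ of the coordinates used by $f_2$. For a difference $n$ that flips $f_2$ we need $n$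 to preserve $f_1$. If $f_1$ is $m$-periodic, multiples $n$ of $m$ do preserve it. But we cannot restrict to multiples of $m$: if all but finitely many missing differences lie in $m\mathbb Z$ with $m>3$, then $B=\{n\equiv1\bmod m,\ n\text{ large}\}$ has $B+B+B\subseteq m\mathbb Z+3$ and avoids them all. The new differences must meet every residue class modulo $m$.

**The twisted product.** The way out is to let the winner record a position as well as a sign. Suppose $f_k$ is $m_k$-periodic with $m_k$ odd, and run the vote with $q=2m_k$ candidates. Set, at good $y$,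
$$\tilde f(x,y)=(-1)^{\Phi(y)}f_k(x-\Phi(y)).\tag{4}$$
This makes sense for $\Phi(y)\in\mathbb Z/2m_k$: both its parity and its residue modulo $m_k$ are defined. If a step by $n$ moves the winner by an *odd* $s$ with $s\equiv n\pmod{m_k}$, then $x-\Phi$ does not change modulo $m_k$ and the sign flips, whatever the residue of $n$. Such an $s\in\mathbb Z/2m_k$ exists and is unique because $m_k$ is odd. If the winner does not move, both values of $f_k$ are read with the same offset, and everything $f_k$ already achieved for the difference $n$ is kept. For $m_0=1$ and $f_0\equiv1$, (4) is the plain majority vote.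

## Steering all but $R$ coordinates

We need to know that the differences $n$ with $n\alpha_i$ near prescribed targets, up to $R$ exceptions, form an $(R,\sigma,L)$-dense set. Exceptions cannot be avoided: if the adversary names $\vartheta=\alpha_1$, then $n\alpha_1$ is held within $\sigma$ of $n_0\alpha_1$, and coordinate $1$ cannot be steered. If the adversary names $\vartheta=\alpha_1+\alpha_2$, only the sum is held: $(n\alpha_1,n(\alpha_1+\alpha_2))$ is equidistributed when $1,\alpha_1,\alpha_2$ are independent, so we can steer coordinate $1$ and give up coordinate $2$. In general, $R$ frequencies spoil at most $R$ coordinates. The point of the next lemma is that the window length is uniform in $\vartheta$ and in small changes of $\alpha$.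

**Lemma 6.** Let $m,R,L\ge 1$, let $P\subseteq\mathbb Z$ satisfy $P+m=P$ and be $(R,\sigma,L)$-dense, and let $\sigma'>\sigma>0$, $\rho>0$, $d\ge1$, $c:\mathbb Z/m\to\mathbb T^d$. Let $\alpha\in\mathbb R^d$ be such that $1,\alpha_1,\dots,\alpha_d$ are linearly independent over $\mathbb Q$. For $\alpha'\in\mathbb R^d$ put
$$P(\alpha')=\{n\in P:\ \#\{i\le d:\|n\alpha_i'-c_i(n \bmod m)\|\ge\rho\}\le R\}.$$
Then there are an open neighborhood $V$ of $\alpha$ and $L'\ge L$ such that $P(\alpha')$ is $(R,\sigma',L')$-dense for every $\alpha'\in V$.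

**Proof.** Suppose not. Then for each integer $t\ge L$ the ball of radius $1/t$ about $\alpha$ and the length $t$ fail: there are $\alpha^{(t)}$ with $|\alpha^{(t)}-\alpha|<1/t$, an interval $J_t$ of length $t$, $n_t\in J_t$ and $\vartheta^{(t)}\in\mathbb T^R$ such that no $n\in P(\alpha^{(t)})\cap J_t$ satisfies $\|(n-n_t)\vartheta^{(t)}_j\|<\sigma'$ for all $j$. We let $t\to\infty$ and derive a contradiction from a limit measure. Put $\tau=(\sigma'-\sigma)/2$.

**Step 1: many points of $P$ obey the adversary's frequencies.** This step makes sure that the limit measure charges the right region. Let $D_t=\{n\in J_t:\|(n-n_t)\vartheta^{(t)}_j\|<\tau\ \forall j\}$. Going right or left from $n_t$, inside $J_t$ there is room for at least half of the interval: for some $w\in\{1,-1\}$ all $n_t+wi$ with $0\le i<\lceil t/2\rceil$ lie in $J_t$. Fix an integer $K>1/\tau$ and cut $\mathbb T^R$ into $K^R$ half-open boxes of side $1/K$. Some box contains $i\vartheta^{(t)}$ for at least $t/(2K^R)$ of these $i$. Let $i_0$ be the least of them. For each of these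 $i$ the point $n_t+w(i-i_0)$ lies in $J_t$, and $\|(i-i_0)\vartheta^{(t)}_j\|<1/K<\tau$ for all $j$. So $|D_t|\ge\kappa t$ with $\kappa=1/(2K^R)$ independent of $t$.

For $n_1\in D_t$ take an interval of length $L$ in $J_t$ containing $n_1$. Density of $P$ gives a point $n\in P\cap J_t$ in that interval with $\|(n-n_1)\vartheta^{(t)}_j\|<\sigma$ for all $j$; then $|n-n_1|<L$ and $\|(n-n_t)\vartheta^{(t)}_j\|<\sigma+\tau<\sigma'$. Each $n$ arises from fewer than $2L$ values of $n_1$, so
$$\#\{n\in P\cap J_t:\|(n-n_t)\vartheta_j^{(t)}\|\le\sigma+\tau\ \forall j\}\ \ge\ \frac{\kappa t}{2L}.\tag{5}$$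

**Step 2: a limit measure and its symmetries.** Let $X=\mathbb Z/m\times\mathbb T^d\times\mathbb T^R$ and let $\mu_t$ be the average over $n\in J_t$ of the point masses at
$$(n\bmod m,\ n\alpha^{(t)},\ (n-n_t)\vartheta^{(t)})\in X.$$
The characters of the compact group $X$ are indexed by $\chi=(a,u,v)\in\mathbb Z/m\times\mathbb Z^d\times\mathbb Z^R$, with $\chi(x,y,z)=e(ax/m+u\cdot y+v\cdot z)$. Put $\varphi_t(\chi)=a/m+u\cdot\alpha^{(t)}+v\cdot\vartheta^{(t)}\in\mathbb T$. Summing a geometric series,
$$\Bigl|\int\chi\,d\mu_t\Bigr|=\Bigl|\frac1t\sum_{n\in J_t}e(n\varphi_t(\chi))\Bigr|\le\min\Bigl(1,\frac1{2t\|\varphi_t(\chi)\|}\Bigr).$$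
There are countably many characters, so by weak* compactness and a diagonal argument we can pass to a subsequence along which $\mu_t\to\mu$ weak* and, for every $\chi$, $t\|\varphi_t(\chi)\|$ converges in $[0,\infty]$. Let $\Gamma$ be the set of $\chi$ for which the limit is finite. Since $\varphi_t$ is additive in $\chi$ and $\|\cdot\|$ is subadditive, $\Gamma$ is a subgroup; and $\int\chi\,d\mu=0$ for $\chi\notin\Gamma$.

Let $\Gamma^\perp=\{x\in X:\chi(x)=1\ \forall\chi\in\Gamma\}$. Translating $\mu$ by an element $x$ of $\Gamma^\perp$ multiplies $\int\chi\,d\mu$ by $\chi(x)$. This factor is $1$ for $\chi\in\Gamma$, and for $\chi\notin\Gamma$ the coefficient is $0$ anyway. A measure is determined by its Fourier coefficients, so $\mu$ and $\operatorname{supp}\mu$ are invariant under $\Gamma^\perp$.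

**Step 3: at most $R$ coordinates are locked.** This step bounds the rank of $\Gamma$ and turns the bound into freedom in all but $R$ coordinates. If $(a,u,0)\in\Gamma$, then $\|a/m+u\cdot\alpha^{(t)}\|\to0$, and $\alpha^{(t)}\to\alpha$, so $a/m+u\cdot\alpha\in\mathbb Z$. By independence $u=0$, and then $a=0$ in $\mathbb Z/m$. So the map $\Gamma\to\mathbb Z^R$, $(a,u,v)\mapsto v$, is injective, and $\operatorname{rank}\Gamma\le R$.

Let $U\subseteq\mathbb Z^d$ be the projection of $\Gamma$ to the $u$-coordinate; it is free of rank $\varrho\le R$. Let $E$ be the $\varrho\times d$ integer matrix whose rows are a basis of $U$. It has rank $\varrho$, so there is $I\subseteq\{1,\dots,d\}$ with $|I|=\varrho\le R$ such that the square submatrix $E_I$ of columns in $I$ is invertible over $\mathbb Q$. Put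
$$W=\{y\in\mathbb T^d:u\cdot y=0\ \ \forall u\in U\}.$$
Then $\{0\}\times W\times\{0\}\subseteq\Gamma^\perp$, because $\chi=(a,u,v)\in\Gamma$ takes the value $e(u\cdot y)=1$ at $(0,y,0)$.

The projection of $W$ to the coordinates outside $I$ is onto. Indeed, let $(b_i)_{i\notin I}$ be real lifts of prescribed values, and let $E_{I^c}$ be the submatrix of the other columns. Put $y_i=b_i$ for $i\notin I$ and $(y_i)_{i\in I}=-E_I^{-1}E_{I^c}b$. Then $Ey=0$ in $\mathbb R^{\varrho}$, so $u\cdot y=0$ for all $u\in U$, and $y\bmod1$ lies in $W$. (If $\varrho=0$, then $W=\mathbb T^d$.)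

**Step 4: the contradiction.** We move a point of the support to the targets and read off a forbidden $n$. Since $P+m=P$, membership in $P$ depends only on $n\bmod m$. By (5) the closed set
$$(P\bmod m)\times\mathbb T^d\times\{z:\|z_j\|\le\sigma+\tau\ \forall j\}$$
has $\mu_t$-measure at least $\kappa/(2L)$ for every $t$. For a closed set the $\mu$-measure is at least the upper limit of the $\mu_t$-measures, so it has positive $\mu$-measure and contains a point $(x_0,y_0,z_0)\in\operatorname{supp}\mu$. By Step 3 choose $y\in y_0+W$ with $y_i=c_i(x_0)$ for all $i\notin I$. By invariance $(x_0,y,z_0)\in\operatorname{supp}\mu$. Since $\sigma+\tau<\sigma'$, this point lies in the open set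
$$O=\{x_0\}\times\{y':\|y'_i-c_i(x_0)\|<\rho\ \ \forall i\notin I\}\times\{z:\|z_j\|<\sigma'\ \forall j\},$$
so $\mu(O)>0$. For an open set the lower limit of the $\mu_t$-measures is at least the $\mu$-measure, so $\mu_t(O)>0$ for some $t$ in the subsequence. This yields $n\in J_t$ with $n\bmod m=x_0$, hence $n\in P$; at most $|I|\le R$ indices violate $\|n\alpha^{(t)}_i-c_i(n\bmod m)\|<\rho$, hence $n\in P(\alpha^{(t)})$; and $\|(n-n_t)\vartheta^{(t)}_j\|<\sigma'$ for all $j$. This contradicts the choice of $J_t,n_t,\vartheta^{(t)}$. $\square$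

## Stacking the votes

Fix $\varepsilon\in(0,1)$ and $\varepsilon_k=\varepsilon2^{-k}$. Then $\prod_{j=1}^k(1-\varepsilon_j)\ge1-\sum_j\varepsilon_j\ge1-\varepsilon$ for all $k$.

For a function $f_k:\mathbb Z/m_k\to\{-1,0,1\}$ we collect the differences it handles:
$$H_k=\{n\in\mathbb Z:f_k(x)f_k(x+n)\ne1\ \text{ for all }x\in\mathbb Z/m_k\}.$$
For example, if $f$ takes the values $1,-1,1,-1,0$ at $0,1,2,3,4\in\mathbb Z/5$, then $n\equiv\pm1$ is handled (the products for $n=1$ are $-1,-1,-1,0,0$), while $n\equiv\pm2$ is not, since $f(0)f(2)=1$, and neither is $n\equiv 0$. The set $\{f=1\}=\{0,2\}$ has differences $0,\pm2$ modulo $5$, which avoid the handled ones.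

Stage $k$ will provide a large set $F_k\subseteq H_k$ of new handled differences, and a set $Z_{k+1}$ of differences that stage $k+1$ does not disturb.

**Proposition 7.** There are odd integers $m_k\ge1$, functions $f_k:\mathbb Z/m_k\to\{-1,0,1\}$, $m_k$-periodic sets $F_k\subseteq\mathbb Z$ and integers $1=L_0<L_1<\cdots$ $(k\ge0)$, and sets $Z_k\subseteq\mathbb Z$ $(k\ge1)$, with the following properties for all $k\ge0$.

1. (P1) $|\operatorname{supp}f_k|\ge m_k\prod_{1\le j\le k}(1-\varepsilon_j)$.
2. (P2) $F_k\subseteq H_k$; and if $k\ge1$, $F_k$ is $(R_k,\sigma_k/2,L_k)$-dense.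
3. (P3) $H_k\cap Z_{k+1}\subseteq H_{k+1}$ and $[-L_k,L_k]\cap\mathbb Z\subseteq Z_{k+1}$.
4. (P4) If $k\ge1$, $N\ge1$ and $L_k\le 6N+1<L_{k+1}$, then for $J=[-3N,3N]\cap\mathbb Z$, all $n_0\in J$ and all $\vartheta\in\mathbb T^{R_k}$, there is $n\in F_k\cap Z_{k+1}\cap J$ with $\|(n-n_0)\vartheta_j\|<\sigma_k$ for all $j$.

Property (P4) says that at every scale $N$ the current new differences $F_k$, even after the restriction to those that survive the next stage, satisfy the hypothesis of Lemma 4. This is the delicate one. At a scale $N$ just below $L_{k+1}$, points of $F_k\cap[-3N,3N]$ may already be moved by the coordinates of stage $k+1$. The remedy is to choose those coordinates one after another, each extremely small compared with the window that the earlier ones need. Then at any scale, the earlier coordinates can be steered to $0$ with at most $R_k$ exceptions, the later ones have not yet moved, and only one coordinate is in transition. The budget $R_{k+1}\ge R_k+1$ has room for it.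

**Proof.** Start with $m_0=1$, $f_0\equiv1$, $F_0=\emptyset$, $L_0=1$. Then (P1) and (P2) hold for $k=0$. Suppose stage $k$ is done; we construct stage $k+1$. Put $R=R_{k+1}$ and $q=2m_k$. Since $m_k$ is odd, the Chinese remainder theorem gives for each $x\in\mathbb Z/m_k$ a unique odd $s(x)\in\mathbb Z/q$ with $s(x)\equiv x\pmod{m_k}$. For $n\in\mathbb Z$ we write $s(n)$ for $s(n\bmod m_k)$.

**Step 1: the vote.** This fixes the number of coordinates. Choose $r$ and $\rho\in(0,\frac1{2q})$ by Lemma 5(a) with these $q,R$ and $\varepsilon'=\varepsilon_{k+1}$, so that $y\in\mathbb T^r$ is good with probability at least $1-\varepsilon_{k+1}$. Let $\Phi$ be the winner.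

**Step 2: provisional irrational frequencies.** This arranges all density statements by Lemma 6. Put $\ell_0=L_k$. For $i=1,\dots,r$ successively, choose $\alpha_i\in(0,\rho/\ell_{i-1})$ with $1,\alpha_1,\dots,\alpha_i$ linearly independent over $\mathbb Q$; only countably many values are excluded. Then define $\ell_i$ and $V_i$ as follows.

If $k\ge1$, apply Lemma 6 with $P=F_k$, $m=m_k$, $R_k$ in place of $R$, $(\sigma,\sigma')=(\sigma_k/2,\sigma_k)$, $L=L_k$, $d=i$, $c=0$; its density hypothesis is (P2). We get $\ell_i\ge\ell_{i-1}$ (enlarge $L'$ if needed) and a neighborhood $V_i$ of $(\alpha_1,\dots,\alpha_i)$ such that for $\alpha'\in V_i$ the set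
$$F_k^{(i)}(\alpha')=\{n\in F_k:\#\{j\le i:\|n\alpha'_j\|\ge\rho\}\le R_k\}$$
is $(R_k,\sigma_k,\ell_i)$-dense. If $k=0$, put $\ell_i=\ell_{i-1}$ and $V_i=\mathbb R^i$.

After $\alpha_r$ has been chosen, apply Lemma 6 with $P=\mathbb Z$, $m=m_k$, $R=R_{k+1}$, $(\sigma,\sigma')=(\sigma_{k+1}/4,\sigma_{k+1}/2)$, $L=1$, $d=r$, $c_i(x)=s(x)/q$ for all $i$. We get $L_{k+1}>\ell_r$ and a neighborhood $V$ of $\alpha=(\alpha_1,\dots,\alpha_r)$ such that for $\alpha'\in V$ the set
$$F(\alpha')=\{n\in\mathbb Z:\#\{i\le r:\|n\alpha_i'-s(n)/q\|\ge\rho\}\le R_{k+1}\}$$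
is $(R_{k+1},\sigma_{k+1}/2,L_{k+1})$-dense. Note $L_{k+1}>\ell_r\ge\ell_0=L_k$.

**Step 3: rational frequencies.** Periodicity of $f_{k+1}$ requires rational $\alpha$. The conditions
$$\alpha\in V,\qquad(\alpha_1,\dots,\alpha_i)\in V_i,\qquad 0<\alpha_i<\rho/\ell_{i-1}\qquad(1\le i\le r)\tag{6}$$
are open. Vectors $(a_1/p,\dots,a_r/p)$ with $p$ a power of $3$ are dense in $\mathbb R^r$. So we may replace $\alpha$ by a vector $(a_1/p,\dots,a_r/p)$ with integers $a_i$ and $p$ odd that satisfies (6), and from now on $\alpha$ denotes this vector. Define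
$$m_{k+1}=m_kp,\qquad F_{k+1}=F(\alpha),\qquad Z_{k+1}=\{n\in\mathbb Z:\#\{i\le r:\|n\alpha_i\|\ge\rho\}\le R_{k+1}\}.$$
Then $m_{k+1}$ is odd. The set $F_{k+1}$ is $m_{k+1}$-periodic, as $m_{k+1}\alpha_i\in\mathbb Z$ and $s(n)$ depends only on $n\bmod m_k$. The density part of (P2) for $k+1$ holds by Step 2. If $0<|n|\le L_k$, then $\|n\alpha_i\|\le|n|\alpha_i<L_k\rho/\ell_{i-1}\le\rho$ for all $i$, and $n=0$ is trivial; so $[-L_k,L_k]\cap\mathbb Z\subseteq Z_{k+1}$.

**Step 4: property (P4).** Here the order of choices pays off. Let $k\ge1$, $N'=6N+1$ with $L_k\le N'<L_{k+1}$, and let $n_0\in J$ and $\vartheta$ be given. Let $i\in\{0,\dots,r\}$ be the largest index with $\ell_i\le N'$; it exists as $\ell_0=L_k$. Put $F_k^{(0)}=F_k$, which is $(R_k,\sigma_k,\ell_0)$-dense by (P2). For $i\geq 1$ the set $F_k^{(i)}(\alpha_1,\dots,\alpha_i)$ is $(R_k,\sigma_k,\ell_i)$-dense because of (6). Since $|J|=N'\ge\ell_i$, in either case this set contains some $n\in J$ with $\|(n-n_0)\vartheta_j\|<\sigma_k$ for all $j$. Now count the $j$ with $\|n\alpha_j\|\ge\rho$.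 Among $j\le i$ there are at most $R_k$. The coordinate $j=i+1$ contributes at most one. For $j\ge i+2$ we have $\ell_{j-1}\ge\ell_{i+1}>N'>3N\ge|n|$, so $\|n\alpha_j\|\le|n|\alpha_j<\rho$ (trivially if $n=0$). The total is at most $R_k+1\le R_{k+1}$, so $n\in Z_{k+1}$, and $n\in F_k$. This is (P4).

**Step 5: the new function.** We now use the twisted product (4). On $\mathbb Z/m_k\times\mathbb T^r$ let
$$\tilde f(x,y)=\begin{cases}(-1)^{\Phi(y)}f_k(x-\Phi(y)) & \text{if } y\text{ is good},\\ 0&\text{otherwise.}\end{cases}$$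
For $y_*\in\mathbb T^r$ the function $n\mapsto\tilde f(n\bmod m_k,\,y_*+n\alpha)$ is $m_{k+1}$-periodic. Let us average the density of its support over a uniform $y_*$. For fixed $n$ the point $y_*+n\alpha$ is uniform, and as $n$ runs over $\mathbb Z/m_{k+1}$, $n\bmod m_k$ takes each value equally often. So the average is the probability that $\tilde f(x,y)\ne0$ for independent uniform $x\in\mathbb Z/m_k$, $y\in\mathbb T^r$. For each good $y$ the proportion of $x$ with $f_k(x-\Phi(y))\ne0$ is $|\operatorname{supp}f_k|/m_k$. Hence the average is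
$$\Pr(y\text{ good})\cdot\frac{|\operatorname{supp}f_k|}{m_k}\ge(1-\varepsilon_{k+1})\frac{|\operatorname{supp}f_k|}{m_k}.$$
Fix $y_*$ attaining at least this average and put $f_{k+1}(n)=\tilde f(n\bmod m_k,\,y_*+n\alpha)$. Then (P1) holds for $k+1$.

**Step 6: handled differences.** It remains to prove
$$(H_k\cap Z_{k+1})\cup F_{k+1}\subseteq H_{k+1},\tag{7}$$
which gives the rest of (P2) and (P3). Let $n$ be in the left side and $h=n\alpha$. Put $s=0$ if $n\in H_k\cap Z_{k+1}$; otherwise $n\in F_{k+1}$, and we put $s=s(n)$. In both cases $\|h_i-s/q\|<\rho$ for all but at most $R=R_{k+1}$ indices $i$, by the definitions of $Z_{k+1}$ and $F_{k+1}$.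

Let $x\in\mathbb Z$ and $y=y_*+x\alpha$, so that $f_{k+1}(x)=\tilde f(x,y)$ and $f_{k+1}(x+n)=\tilde f(x+n,y+h)$. If one of these is $0$, the product is $0\ne1$. Otherwise $y$ and $y+h$ are good, and Lemma 5(b) gives $\Phi(y+h)=\Phi(y)+s$. With $u=x-\Phi(y)$,
$$f_{k+1}(x)f_{k+1}(x+n)=(-1)^{\Phi(y)}f_k(u)\,(-1)^{\Phi(y)+s}f_k(u+n-s)=(-1)^s f_k(u)\,f_k(u+n-s).$$
If $s=0$ and $n\in H_k$, this is $f_k(u)f_k(u+n)\ne1$. If $s=s(n)$, then $s\equiv n\pmod{m_k}$ and $s$ is odd, so it equals $-f_k(u)^2\ne1$. Thus $n\in H_{k+1}$. This proves (7) and completes the induction. $\square$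

## A limit set without the differences in $S$

For $j\ge1$ let
$$S_j=F_j\cap Z_{j+1}\cap[-L_{j+1},L_{j+1}],\qquad S=\bigcup_{j\ge1}S_j .$$
Cutting $S_j$ to a bounded window is what makes it survive: later stages do not disturb differences of size at most $L_{j+1}$.

**Lemma 8.** For all $j\ge1$ and $k\ge j+1$ we have $S_j\subseteq H_k$.

**Proof.** By (P2) and (P3), $S_j\subseteq F_j\cap Z_{j+1}\subseteq H_j\cap Z_{j+1}\subseteq H_{j+1}$. If $k\ge j+1$ and $S_j\subseteq H_k$, then $S_j\subseteq[-L_{j+1},L_{j+1}]\cap\mathbb Z\subseteq[-L_k,L_k]\cap\mathbb Z\subseteq Z_{k+1}$ by (P3), so $S_j\subseteq H_k\cap Z_{k+1}\subseteq H_{k+1}$. $\square$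

**Lemma 9.** There is $A^*\subseteq\mathbb N$ with
$$\overline d(A^*)\ge\tfrac{1-\varepsilon}2,\qquad(A^*-A^*)\cap S=\emptyset.\tag{8}$$

**Proof.** Each stage gives a periodic set, and we take a limit of these sets in a way that controls the upper density.

**Step 1: periodic sets.** Let $\omega_k\in\{1,-1\}$ be the more frequent nonzero value of $f_k$ (either one in case of a tie), and let $A_k=\{n\in\mathbb Z:f_k(n\bmod m_k)=\omega_k\}$. By (P1) this periodic set has density at least $\frac12\prod_{j\le k}(1-\varepsilon_j)\ge(1-\varepsilon)/2$. Also $(A_k-A_k)\cap H_k=\emptyset$: if $x,x+n\in A_k$, then $f_k(x)f_k(x+n)=\omega_k^2=1$, so $n\notin H_k$.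

**Step 2: a limit measure.** Let $\nu_k$ be the uniform measure on the finitely many shifts of $1_{A_k}$ in $\{0,1\}^{\mathbb Z}$. It is shift-invariant, and $\nu_k(x_0=1)$ is the density of $A_k$. Let $\nu$ be a weak* limit point. It is shift-invariant, and as $\{x_0=1\}$ is clopen, $\nu(x_0=1)\ge(1-\varepsilon)/2$. Let $s\in S_j$ and $n\in\mathbb Z$. For $k\ge j+1$ we have $s\in H_k$ by Lemma 8, so no shift of $A_k$ contains both $n$ and $n+s$, and the clopen set $\{x_n=x_{n+s}=1\}$ is $\nu_k$-null. Hence it is $\nu$-null. There are countably many pairs $(n,s)$, so for $\nu$-almost every $x$ there are no $n\in\mathbb Z$ and $s\in S$ with $x_n=x_{n+s}=1$.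

**Step 3: choosing a point.** By the reverse Fatou lemma (the averages are bounded by $1$) and shift-invariance,
$$\int\limsup_N\frac1N\sum_{n=1}^Nx_n\,d\nu\ \ge\ \limsup_N\int\frac1N\sum_{n=1}^Nx_n\,d\nu=\nu(x_0=1)\ \ge\ \frac{1-\varepsilon}2.$$
Since $\nu$ is a probability measure, the set of $x$ with $\limsup_N\frac1N\sum_{n\le N}x_n\ge\frac{1-\varepsilon}2$ has positive $\nu$-measure. Choose such an $x$ that also has the almost sure property of Step 2, and put $A^*=\{n\ge1:x_n=1\}$. The first part of (8) is clear. If $s=a-a'\in S$ with $a,a'\in A^*$, then $x_{a'}=x_{a'+s}=1$, which is excluded. $\square$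

## Triple sums meet $S$: proof of Theorem 2 and Corollary 3

**Proof of Theorem 2.** Let $a\in(0,\frac12)$, and take $\varepsilon\in(0,1)$ with $\frac{1-\varepsilon}2>a$ and the objects built from this $\varepsilon$.

**Step 1: $A^*$ defeats all triples.** Let $B_1,B_2,B_3$ satisfy (2). Then for some $\beta>0$ there are infinitely many $N$ with $|B_i\cap[-N,N]|\ge\beta N$ for $i=1,2,3$. As $L_k$ strictly increases to infinity from $L_0=1$, each $N\geq 1$ has a unique $k$ with $L_k\le6N+1<L_{k+1}$, and $k\to\infty$ as $N\to\infty$. So we may take $N$ from our infinite set so large that $k\ge1$ and $k\ge1/\beta$; then $|B_i\cap[-N,N]|\ge N/k$. By (P4), the set $P=F_k\cap Z_{k+1}$ satisfies the hypothesis of Lemma 4 for this $N$. Lemma 4, applied to the sets $B_i\cap[-N,N]$, gives $n\in F_k\cap Z_{k+1}$ with $n\in(B_1\cap[-N,N])+(B_2\cap[-N,N])+(B_3\cap[-N,N])$. Then $|n|\le3N<L_{k+1}$, so $n\in S_k\subseteq S$ and $n\notin A^*-A^*$ by (8). Thus $B_1+B_2+B_3\not\subseteq A^*-A^*$.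

**Step 2: density exactly $a$.** We thin out $A^*$ greedily. Deciding for $n=1,2,\dots$ in turn, put $n\in A^*$ in $A$ if and only if
$$\frac{|A\cap[1,n-1]|+1}n\le a .$$
Then $|A\cap[1,n]|\le an$ for all $n$: this holds by the rule at elements of $A$, and between them the left side is constant while the right side grows. So $\overline d(A)\le a$. Suppose $\overline d(A)<a'<a$ for some $a'$. Then for all large $n$
$$\frac{|A\cap[1,n-1]|+1}n\le a'+\frac1n\le a,$$
so $A$ contains all large elements of $A^*$ and $\overline d(A)=\overline d(A^*)\ge\frac{1-\varepsilon}2>a$, a contradiction. Hence $\overline d(A)=a$. Since $A-A\subseteq A^*-A^*$, Step 1 shows $B_1+B_2+B_3\not\subseteq A-A$ whenever (2) holds.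

**Step 3: the case of one set.** If $B\subseteq\mathbb N$ has $\overline d(B)>0$, then $B_1=B_2=B_3=B$ satisfies (2), because $|B\cap[-N,N]|=|B\cap[1,N]|$. $\blacksquare$

**Proof of Corollary 3.** We hide the extra summands in a translation. Fix $b_0\in B$ and put
$$w=t+(\lambda_4+\dots+\lambda_h)b_0,\qquad B_1=\lambda_1B,\quad B_2=\lambda_2B,\quad B_3=\lambda_3B+w,\qquad D=\max_i|\lambda_i|+|w|,$$
where $\lambda B=\{\lambda b:b\in B\}$. Then $B_1+B_2+B_3\subseteq\lambda_1B+\dots+\lambda_hB+t$, by using $b_0$ in the summands from the fourth on. For $b\in B\cap[1,N]$ we have $|\lambda_ib|\le DN$ and $|\lambda_3b+w|\le DN$, and the maps $b\mapsto\lambda_ib$ and $b\mapsto\lambda_3b+w$ are injective as $\lambda_i\ne0$. So $|B_i\cap[-DN,DN]|\ge|B\cap[1,N]|$ for $i=1,2,3$. Since $\overline d(B)>0$, there are $\beta>0$ and infinitely many $N$ with $|B\cap[1,N]|\ge\beta N$; for these, $|B_i\cap[-DN,DN]|/(DN)\ge\beta/D$ for all three $i$. So (2) holds, and Theorem 2 gives $B_1+B_2+B_3\not\subseteq A-A$. The larger set $\lambda_1B+\dots+\lambda_hB+t$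 is then not contained in $A-A$ either. $\blacksquare$
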